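\title{A model in which every MAD family is contained in an $F_\sigma$ ideal}

\begin{abstract}
A Laflamme family is a maximal almost disjoint family of infinite subsets of $\omega$ that is contained in no $F_\sigma$ ideal. We show that $\mathrm{ZFC}+\mathfrak c<\aleph_\omega$ does not prove that a Laflamme family exists. For every regular uncountable cardinal $\lambda$ of $L$ there is a ccc forcing extension of $L$ in which $\mathfrak c=\lambda^+$ and every MAD family is contained in an $F_\sigma$ ideal of one explicit form. The model is a finite support iteration of Laver-type forcings, guided by a diamond sequence. On the other hand, $\max\{\mathfrak b,\mathfrak s\}=\aleph_1$ implies that there is a Laflamme family, whatever the value of $\mathfrak c$. Consequently the existence of a Laflamme family is independent of $\mathrm{ZFC}+\mathfrak c=\aleph_n$ for every $n$ with $2\le n<\omega$.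
\end{abstract}

\section{The question and the results}\label{sec:intro}

Two infinite sets $a,b\subseteq\omega$ are \emph{almost disjoint} (a.d.) if $a\cap b$ is finite, and a family $\mathcal A\subseteq[\omega]^\omega$ is a.d.\ if its members are pairwise almost disjoint. A \emph{MAD family} is an infinite a.d.\ family that is not properly contained in a larger a.d.\ family. Equivalently, it is an infinite a.d.\ family $\mathcal A$ such that for every $b\in[\omega]^\omega$ there is $a\in\mathcal A$ with $|a\cap b|=\omega$.

An \emph{ideal on $\omega$} is a family $\mathcal I\subsetneq\mathcal P(\omega)$ that is closed under subsets and finite unions and contains all finite sets; so ideals are always proper. We write $\mathcal I^+=\mathcal P(\omega)\setminus\mathcal I$ for the family of \emph{$\mathcal I$-positive} sets. An ideal is \emph{$F_\sigma$} if it is a countable union of closed subsets of $\mathcal P(\omega)\cong 2^\omega$. Examples are the ideal of finite sets and the summable ideal of all $x$ with $\sum_{m\in x}1/(m+1)<\infty$, which is the union over $C\in\omega$ of the closed sets $\{x:\sum_{m\in x}1/(m+1)\le C\}$. In both examples a set belongs to the ideal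 exactly when the sizes of its finite subsets, suitably measured, are bounded. Lemma~\ref{lem:Fsigma} shows that every $F_\sigma$ ideal arises in this way.

Every MAD family is contained in some ideal, namely the one that it generates (Lemma~\ref{lem:mad}), and it is natural to ask how simple an ideal containing it can be. Some MAD families lie inside an $F_\sigma$ ideal. Indeed, every infinite set contains an infinite summable set (choose elements $m_i\ge 2^i$). So if $\mathcal A$ is maximal among the a.d.\ families of infinite summable sets that extend a given infinite one, then every infinite $b$ has an infinite summable subset $b'$, some member of $\mathcal A$ has infinite intersection with $b'$, and $\mathcal A$ is MAD. The interesting objects are the MAD families at the other extreme.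

\begin{definition}
A \emph{Laflamme family} is a MAD family $\mathcal A$ that is not contained in any $F_\sigma$ ideal on $\omega$; equivalently, for every $F_\sigma$ ideal $\mathcal I$ there is $a\in\mathcal A$ with $a\in\mathcal I^+$.
\end{definition}

There are $\mathfrak c$ many $F_\sigma$ ideals, so the direct way to build a Laflamme family is a recursion of length $\mathfrak c$ that escapes one ideal at each stage. Under the continuum hypothesis each stage has only countably many predecessors, and a diagonal argument carries it out (Section~\ref{sec:B}). The following question, posed in \cite{special}, asks whether a mild bound on the continuum is enough.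

\begin{quote}
\emph{Does $\mathrm{ZFC}+\mathfrak c<\aleph_\omega$ prove that there is a Laflamme family?}
\end{quote}

One might guess that it does: if $\mathfrak c<\aleph_\omega$, only finitely many cardinals separate $\mathfrak c$ from $\aleph_1$, and one could hope to climb from the case $\mathfrak c=\aleph_1$ in finitely many steps. The answer is nevertheless negative, and already the first step, to $\mathfrak c=\aleph_2$, fails.

\begin{theorem}\label{thm:A}
Assume $V=L$, let $\lambda$ be a regular uncountable cardinal and $\kappa=\lambda^+$. There is a ccc forcing extension in which $\mathfrak c=\kappa$ and there is no Laflamme family. More precisely, in this extension, for every MAD family $\mathcal A$ there are integers $n_k\ge1$ with $n_k\to\infty$ and sets $Q_k\subseteq\omega$ with $|Q_k|=n_k^2$ such that every $a\in\mathcal A$ satisfies $|a\cap Q_k|\le n_k$ for all but finitely many $k$. Hence $\mathcal A$ is contained in the $F_\sigma$ ideal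
\[
\mathcal I_{\bar Q}=\{x\subseteq\omega:\exists C\in\omega\ \forall k\ \ |x\cap Q_k|\le Cn_k\}.
\]
\end{theorem}

The family $\mathcal I_{\bar Q}$ is closed under subsets and finite unions, and it contains every finite set $x$ because $|x\cap Q_k|\le|x|\le|x|\,n_k$. It is proper because $|\omega\cap Q_k|=n_k^2\le Cn_k$ fails as soon as $n_k>C$. For fixed $C$ and $k$ the condition $|x\cap Q_k|\le Cn_k$ depends only on $x\cap Q_k$ and so defines a clopen set; hence $\mathcal I_{\bar Q}$ is a countable union of closed sets. Finally, if $|a\cap Q_k|\le n_k$ for all $k\ge k_0$, then $a\in\mathcal I_{\bar Q}$ with any $C\ge1$ that is at least $n_k$ for all $k<k_0$.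

In the other direction, the diagonal argument survives for arbitrarily large continuum if the bounding number $\mathfrak b$ and the splitting number $\mathfrak s$, recalled in Section~\ref{sec:prelim}, are small.

\begin{theorem}\label{thm:B}
If $\max\{\mathfrak b,\mathfrak s\}=\aleph_1$, then there is a Laflamme family, whatever the value of $\mathfrak c$.
\end{theorem}

\begin{corollary}\label{cor:indep}
If $\mathrm{ZFC}$ is consistent, then for every $n$ with $2\le n<\omega$ the statement ``there is a Laflamme family'' is independent of $\mathrm{ZFC}+\mathfrak c=\aleph_n$.
\end{corollary}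

In particular, if ZFC is consistent, then $\mathrm{ZFC}+\mathfrak c<\aleph_\omega$ neither proves nor refutes the existence of a Laflamme family. The case $n=1$ is different: $\mathfrak c=\aleph_1$ gives $\mathfrak b=\mathfrak s=\aleph_1$, so Laflamme families exist by Theorem~\ref{thm:B}.

Theorem~\ref{thm:B} is proved first, in Section~\ref{sec:B}; it needs no forcing. Section~\ref{sec:plan} reduces Theorem~\ref{thm:A} to three tasks and shows the combinatorial idea on pairs of integers. Sections~\ref{sec:J}--\ref{sec:iter} carry out the tasks, Section~\ref{sec:model} builds the model, and Section~\ref{sec:cor} proves Corollary~\ref{cor:indep}.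

\section{Preliminaries}\label{sec:prelim}

Natural numbers are identified with their sets of predecessors, so $x\subseteq N$ means that all elements of $x$ are below $N$. ``Almost all $k$'' means all but finitely many $k$, and $x\subseteq^*y$ means that $x\setminus y$ is finite. We say that $h$ \emph{hits} $x$ if $h\cap x$ is infinite.

\subsection*{MAD families and ultrafilters}

\begin{lemma}\label{lem:mad}
Let $\mathcal A$ be a MAD family.
\begin{itemize}
\item[(a)] No finitely many members of $\mathcal A$ cover a cofinite set. Hence there is a nonprincipal ultrafilter $U$ on $\omega$ with $U\cap\mathcal A=\emptyset$.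
\item[(b)] If $U$ is any nonprincipal ultrafilter and $\mathcal B\subseteq U$ is countable, then some $a\in\mathcal A$ hits every $B\in\mathcal B$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $\omega\subseteq^*a_0\cup\dots\cup a_k$ with $a_i\in\mathcal A$. As $\mathcal A$ is infinite, there is $a\in\mathcal A\setminus\{a_0,\dots,a_k\}$, and the infinite set $a$ hits some $a_i$, which contradicts almost disjointness. So the cofinite sets and the complements of members of $\mathcal A$ generate a proper filter; let $U$ be an ultrafilter extending it.

(b) Let $\mathcal B=\{B_i:i<\omega\}$. Each $B_0\cap\dots\cap B_i$ is in $U$ and hence infinite, so we can choose $m_0<m_1<\cdots$ with $m_i\in B_0\cap\dots\cap B_i$. Then $C=\{m_i:i<\omega\}$ is infinite and $C\subseteq^*B_i$ for all $i$. By maximality some $a\in\mathcal A$ hits $C$, and $a\cap C\subseteq^*a\cap B_i$ for all $i$.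
\end{proof}

\subsection*{The structure of $F_\sigma$ ideals}

\begin{lemma}\label{lem:Fsigma}
Let $\mathcal I$ be an $F_\sigma$ ideal. There are nonempty closed sets $K_0\subseteq K_1\subseteq\cdots$, each closed under subsets, with $\mathcal I=\bigcup_nK_n$. For any such sets:
\begin{itemize}
\item[(a)] if $b\in\mathcal I^+$ and $n,m<\omega$, there is a finite nonempty $s\subseteq b\setminus m$ with $s\notin K_n$;
\item[(b)] if for infinitely many $n$ there is $s\subseteq x$ with $s\notin K_n$, then $x\in\mathcal I^+$.
\end{itemize}
\end{lemma}

\begin{proof}
Taking finite unions, write $\mathcal I$ as an increasing union of nonempty closed sets $K_n'$, and let $K_n=\{y:\exists x\in K_n'\ \,y\subseteq x\}$. Then $K_n'\subseteq K_n\subseteq\mathcal I$, and $K_n$ is compact, being the projection to the second coordinate of the compact set $\{(x,y):x\in K_n',\ y\subseteq x\}$.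

(a) The sets $b\cap[m,l)$ converge to $b\setminus m$ as $l\to\infty$. If all of them were in $K_n$, then $b\setminus m\in K_n\subseteq\mathcal I$ and so $b\in\mathcal I$. Hence some $s=b\cap[m,l)$ is not in $K_n$, and $s\neq\emptyset$ because $\emptyset\in K_n$.

(b) If $x\in\mathcal I$, say $x\in K_{n_0}$, then every subset of $x$ is in $K_n$ for all $n\ge n_0$.
\end{proof}

Think of the least $n$ with $s\in K_n$ as the size of the finite set $s$. By (a) and (b), a set is $\mathcal I$-positive if and only if it has finite subsets of unbounded size.

\subsection*{Bounding and splitting}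

For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(m)\le g(m)$ for almost all $m$. The \emph{bounding number} $\mathfrak b$ is the least size of a family in $\omega^\omega$ with no $\le^*$-upper bound. A set $x$ \emph{splits} an infinite set $H$ if both $H\cap x$ and $H\setminus x$ are infinite, and the \emph{splitting number} $\mathfrak s$ is the least size of a family of subsets of $\omega$ such that every infinite $H\subseteq\omega$ is split by a member of the family. Both cardinals lie between $\aleph_1$ and $\mathfrak c$, so $\max\{\mathfrak b,\mathfrak s\}=\aleph_1$ means $\mathfrak b=\mathfrak s=\aleph_1$.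

\subsection*{Forcing}

Stronger conditions are smaller, and $\Vdash\theta$ means that every condition forces $\theta$. A forcing is \emph{ccc} if its antichains are countable, and \emph{$\sigma$-centered} if it is a union of countably many sets in each of which any finitely many conditions have a common extension. We use the following textbook facts.
\begin{itemize}
\item[(F1)] A $\sigma$-centered forcing is ccc. A ccc forcing preserves cardinals. A finite support (FS) iteration whose iterands are forced to be ccc is ccc.
\item[(F2)] \emph{Nice names.} Let $P$ be ccc and $\Vdash\dot y\subseteq\omega$. If $C_m$ is a maximal antichain among the conditions that force $m\in\dot y$, then each $C_m$ is countable and $\dot y[G]=\{m:C_m\cap G\neq\emptyset\}$ for every generic $G$.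
\item[(F3)] \emph{Maximum principle.} If $\Vdash\exists x\,\theta(x)$, then $\Vdash\theta(\dot x)$ for some name $\dot x$. Consequently, if $\Vdash\exists x\,\theta(x)$ and $\dot x_0$ is any name, there is a name $\dot x$ with $\Vdash\theta(\dot x)$ that is forced to equal $\dot x_0$ whenever $\theta(\dot x_0)$ holds.
\item[(F4)] Let $\langle P_\gamma,\dot{\mathbb Q}_\gamma:\gamma<\delta\rangle$ be an FS iteration with limit $P_\delta$, and regard $P_\gamma$ as a subset of $P_\delta$. If $G$ is $P_\delta$-generic, then $G_\gamma=G\cap P_\gamma$ is $P_\gamma$-generic, and $V[G_{\gamma+1}]$ is a generic extension of $V[G_\gamma]$ by $\dot{\mathbb Q}_\gamma[G_\gamma]$. If $\delta$ is a limit ordinal, then $P_\delta=\bigcup_{\gamma<\delta}P_\gamma$. If $q\in P_\delta$, $r\in P_\gamma$ and $r\le q{\restriction}\gamma$, then $r\cup q{\restriction}[\gamma,\delta)$ is a common extension of $r$ and $q$. If $\Delta\subseteq P_\delta$ is dense, then $\{q{\restriction}\gamma:q\in\Delta\}$ is dense in $P_\gamma$.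
\end{itemize}

\section{A Laflamme family from $\mathfrak b=\mathfrak s=\aleph_1$}\label{sec:B}

A single stage of the construction rests on the following diagonal step.

\begin{lemma}\label{lem:diag}
Let $\mathcal I$ be an $F_\sigma$ ideal and let $c_i\subseteq\omega$ $(i<\omega)$ be such that $\omega\setminus(c_0\cup\dots\cup c_k)\in\mathcal I^+$ for every $k$. There is $A\in\mathcal I^+$ such that $A\cap c_i$ is finite for every $i$.
\end{lemma}

\begin{proof}
With $K_n$ as in Lemma~\ref{lem:Fsigma}, choose by (a) finite sets $s_k\subseteq\omega\setminus(c_0\cup\dots\cup c_k)$ with $s_k\notin K_k$, and let $A=\bigcup_ks_k$. Then $A\in\mathcal I^+$ by (b), and $A\cap c_i\subseteq\bigcup_{k<i}s_k$.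
\end{proof}

Under CH this lemma is the whole proof. List the $F_\sigma$ ideals as $\langle\mathcal I_\alpha:\omega\le\alpha<\omega_1\rangle$ and start with a partition $\langle A_n:n<\omega\rangle$ of $\omega$ into infinite sets. At stage $\alpha$, if some earlier $A_\beta$ is $\mathcal I_\alpha$-positive, do nothing. Otherwise list the earlier sets as $c_0,c_1,\dots$; each $c_0\cup\dots\cup c_k$ is in $\mathcal I_\alpha$, so its complement is positive, and the lemma gives a positive $A_\alpha$ almost disjoint from all earlier sets. Any MAD family extending $\{A_\alpha\}$ is Laflamme.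

If $\mathfrak c>\aleph_1$, most stages have uncountably many predecessors, and the lemma handles only countably many. The remedy is to make most pairs almost disjoint for a structural reason. For $e\subseteq\omega$ write $e^0=e$ and $e^1=\omega\setminus e$. Fix a sequence $\langle e_\xi:\xi<\omega_1\rangle$ and give each $A_\alpha$ an \emph{address} $\sigma_\alpha\in2^{<\omega_1}$ recording on which side of $e_\xi$ it lies, for $\xi$ below some countable ordinal. Sets with incompatible addresses are almost disjoint. If the new address is extended by no old address, then only the old sets whose addresses are proper initial segments of the new one need attention, and there are countably many of these.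

For this to work, the $e_\xi$ must split every positive set into two positive halves. A splitting family is not obviously enough: positivity is witnessed by finite sets $s_n\notin K_n$, and each half should contain infinitely many of them entirely. The role of $\mathfrak b=\aleph_1$ is to supply interval partitions coarse enough to contain whole finite sets. Call $\langle s_n:n<\omega\rangle$ a \emph{block sequence} if the $s_n$ are finite nonempty subsets of $\omega$ with $\max s_n<\min s_{n+1}$.

\begin{lemma}\label{lem:blocks}
Assume $\mathfrak b=\mathfrak s=\aleph_1$ and let $P_n\subseteq\omega$ $(n<\omega)$ be given. There is a sequence $\langle e_\xi:\xi<\omega_1\rangle$ of subsets of $\omega$ with $e_n=P_n$ for $n<\omega$ such that: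
\begin{itemize}
\item[(a)] for every block sequence $\langle s_n\rangle$ there is $\xi$ such that $s_n\subseteq e_\xi^0$ for infinitely many $n$ and $s_n\subseteq e_\xi^1$ for infinitely many $n$;
\item[(b)] for every $F_\sigma$ ideal $\mathcal I$ and every $b\in\mathcal I^+$ there is $\xi$ with $b\cap e^0_\xi\in\mathcal I^+$ and $b\cap e^1_\xi\in\mathcal I^+$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\{f_\eta:\eta<\omega_1\}$ have no $\le^*$-upper bound. Replacing $f_\eta(m)$ by $m+\max_{i\le m}f_\eta(i)$, we may assume that each $f_\eta$ is increasing and $f_\eta(m)\ge m$. Let $\{x_\zeta:\zeta<\omega_1\}$ be a splitting family. Put $p^\eta_0=0$, $p^\eta_{i+1}=f_\eta(p^\eta_i)+1$ and $I^\eta_i=[p^\eta_i,p^\eta_{i+1})$; for each $\eta$ these intervals partition $\omega$. Put $e_{\eta,\zeta}=\bigcup_{i\in x_\zeta}I^\eta_i$, and let $\langle e_\xi:\xi<\omega_1\rangle$ list first the $P_n$ and then all the sets $e_{\eta,\zeta}$.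

(a) Given $\langle s_n\rangle$, let $g(m)=\max s_n+1$ for the least $n$ with $\min s_n\ge m$. Then $g$ is nondecreasing and $[m,g(m))$ contains some $s_n$. Suppose that $\eta$ and $i_0$ are such that no $I^\eta_i$ with $i\ge i_0$ contains any $s_n$. Then $p^\eta_{i+1}<g(p^\eta_i)$ for $i\ge i_0$, since otherwise $[p^\eta_i,g(p^\eta_i))\subseteq I^\eta_i$. So for $m\in I^\eta_i$ with $i\ge i_0$,
\[
f_\eta(m)\le f_\eta(p^\eta_{i+1})<p^\eta_{i+2}<g(p^\eta_{i+1})\le g(g(p^\eta_i))\le g(g(m)),
\]
that is, $f_\eta\le^*g\circ g$. Choose $\eta$ with $f_\eta\not\le^*g\circ g$. Then $H=\{i:I^\eta_i\text{ contains some }s_n\}$ is infinite. If $x_\zeta$ splits $H$, then each $i\in H\cap x_\zeta$ gives an $s_n\subseteq I_i^\eta\subseteq e_{\eta,\zeta}$, each $i\in H\setminus x_\zeta$ gives an $s_n\subseteq I_i^\eta\subseteq\omega\setminus e_{\eta,\zeta}$, and distinct $i$ give distinct $n$.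

(b) By Lemma~\ref{lem:Fsigma}(a) there is a block sequence with $s_n\subseteq b$ and $s_n\notin K_n$. For $\xi$ as in (a), each of $b\cap e_\xi^0$ and $b\cap e_\xi^1$ contains infinitely many $s_n$ and is positive by Lemma~\ref{lem:Fsigma}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Fix a partition $\langle P_n:n<\omega\rangle$ of $\omega$ into infinite sets and let $\langle e_\xi:\xi<\omega_1\rangle$ be as in Lemma~\ref{lem:blocks}. There are at most $\mathfrak c$ closed subsets of $2^\omega$ and hence at most $\mathfrak c$ many $F_\sigma$ ideals; list them, with repetitions if necessary, as $\langle\mathcal I_\alpha:\omega\le\alpha<\mathfrak c\rangle$. By recursion on $\alpha<\mathfrak c$ we define $A_\alpha\in[\omega]^\omega$ and $\sigma_\alpha\in2^{<\omega_1}$, or leave both undefined, so that the $A_\alpha$ are pairwise almost disjoint, the $\sigma_\alpha$ are pairwise distinct, and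
\begin{equation}\label{eq:address}
A_\alpha\subseteq^*e_\xi^{\sigma_\alpha(\xi)}\quad\text{for all }\xi\in\operatorname{dom}\sigma_\alpha.
\end{equation}
For $n<\omega$ let $A_n=P_n$ and let $\sigma_n\in2^{n+1}$ be given by $\sigma_n(i)=1$ for $i<n$ and $\sigma_n(n)=0$. Then \eqref{eq:address} holds because $P_n\subseteq\omega\setminus P_i=e_i^1$ for $i<n$ and $P_n=e_n^0$. These first sets guarantee that the final family is infinite.

Let $\alpha\ge\omega$ and $\mathcal I=\mathcal I_\alpha$. If some $A_\beta$ with $\beta<\alpha$ is in $\mathcal I^+$, leave $A_\alpha$ and $\sigma_\alpha$ undefined. From now on assume that all defined $A_\beta$, $\beta<\alpha$, are in $\mathcal I$.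

\emph{Addresses that positive sets can follow.} For $b\in\mathcal I^+$ let $\xi(b)<\omega_1$ be the least $\xi$ as in Lemma~\ref{lem:blocks}(b). For $\zeta<\xi(b)$ at least one of $b\cap e_\zeta^0$, $b\cap e_\zeta^1$ is positive because $b$ is, and not both are by minimality; let $\tau_b(\zeta)$ be the unique $i$ with $b\cap e^i_\zeta\in\mathcal I^+$. Thus $\tau_b\in2^{\xi(b)}$ and
\begin{equation}\label{eq:tau}
b\cap e_\zeta^{1-\tau_b(\zeta)}\in\mathcal I\quad\text{for all }\zeta<\xi(b).
\end{equation}
If $b'\subseteq b$ is positive, then \eqref{eq:tau} also holds with $b'$ in place of the first $b$, so $\xi(b')\ge\xi(b)$ and $\tau_{b'}\supseteq\tau_b$. Define positive sets $b_u$ for $u\in2^{<\omega}$ by $b_\emptyset=\omega$ and $b_{u^\frown i}=b_u\cap e^i_{\xi(b_u)}$. Since $b_{u^\frown i}$ is disjoint from $e^{1-i}_{\xi(b_u)}$, we have $\xi(b_{u^\frown i})>\xi(b_u)$ and $\tau_{b_{u^\frown i}}\supseteq\tau_{b_u}{}^\frown i$. For $f\in2^\omega$ put $\tau_f=\bigcup_m\tau_{b_{f\restriction m}}\in2^{<\omega_1}$. If $f\ne f'$ and $u$ is their longest common initial segment, then $\tau_f$ and $\tau_{f'}$ differ at $\xi(b_u)$. So the $\tau_f$ are $\mathfrak c$ many pairwise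 incompatible addresses.

\emph{A fresh address.} Each $\sigma_\beta$ extends or equals at most one $\tau_f$. Since $|\alpha|<\mathfrak c$, there is $f$ such that no $\sigma_\beta$ with $\beta<\alpha$ extends or equals $\tau_f$. Let $\sigma_\alpha=\tau_f$.

\emph{The set $A_\alpha$.} Let $c_0,c_1,\dots$ list the sets $e_\zeta^{1-\tau_f(\zeta)}$ for $\zeta\in\operatorname{dom}\tau_f$ and the sets $A_\beta$, $\beta<\alpha$, with $\sigma_\beta\subsetneq\tau_f$. The list is countable, because $\operatorname{dom}\tau_f$ is countable and the $\sigma_\beta$ in question are distinct initial segments of $\tau_f$. For each $i$ there is $m$ with $c_i\cap b_{f\restriction m}\in\mathcal I$: if $c_i=A_\beta$, then $c_i\in\mathcal I$, and if $c_i=e_\zeta^{1-\tau_f(\zeta)}$, take $m$ with $\zeta<\xi(b_{f\restriction m})$ and use \eqref{eq:tau}. The sets $b_{f\restriction m}$ decrease with $m$, so for each $k$ one $m$ serves all $i\le k$. Then $b_{f\restriction m}\setminus(c_0\cup\dots\cup c_k)$ is positive, and so is its superset $\omega\setminus(c_0\cup\dots\cup c_k)$. Let $A_\alpha\in\mathcal I^+$ be given by Lemma~\ref{lem:diag}; it is infinite since $\mathcal I$ contains the finite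 sets.

Now \eqref{eq:address} holds for $\alpha$, as $A_\alpha\cap e_\zeta^{1-\sigma_\alpha(\zeta)}$ is finite for all $\zeta\in\operatorname{dom}\sigma_\alpha$, and $A_\alpha$ is almost disjoint from every $A_\beta$ with $\sigma_\beta\subsetneq\sigma_\alpha$. For any other $\beta<\alpha$ with $A_\beta$ defined, neither of $\sigma_\beta$, $\sigma_\alpha$ extends the other, so they differ at some $\zeta$ in both domains, and by \eqref{eq:address} the sets $A_\beta$ and $A_\alpha$ are almost contained in the complementary sets $e_\zeta^{\sigma_\beta(\zeta)}$ and $e_\zeta^{\sigma_\alpha(\zeta)}$. This completes the recursion.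

The resulting a.d.\ family is infinite, and for each $\alpha\ge\omega$ it has a member $A_\beta\in\mathcal I_\alpha^+$ with $\beta\le\alpha$. By Zorn's lemma it extends to a MAD family, which is Laflamme.
\end{proof}

The hypothesis is used only in Lemma~\ref{lem:blocks}, and there only to make the splitting sequence have length $\omega_1$. This keeps the addresses countable, so that the list $c_0,c_1,\dots$ is countable.

\section{Trapping a MAD family: the plan}\label{sec:plan}

Let $\bar Q=\langle Q_k:k<\omega\rangle$ be a sequence of subsets of $\omega$ with $|Q_k|=n_k^2$, $n_k\ge1$. Call $x\subseteq\omega$ \emph{thick} (for $\bar Q$) if $|x\cap Q_k|\ge n_k$ for infinitely many $k$. A set that is not thick satisfies $|x\cap Q_k|<n_k$ for almost all $k$. So Theorem~\ref{thm:A} asks, for each MAD family $\mathcal A$, for a sequence $\bar Q$ with $n_k\to\infty$ such that no member of $\mathcal A$ is thick.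

The model is the last stage $V[G]$ of an iteration of length $\kappa$. A MAD family $\mathcal A\in V[G]$ appears in no intermediate model, so it cannot be treated directly. What does appear, at suitable stages $\alpha$, is its trace $\mathcal A_\alpha=\mathcal A\cap V[G_\alpha]$, which is MAD in $V[G_\alpha]$ and which a diamond sequence can guess. At stage $\alpha$ we must therefore add $\bar Q$ in a way that also constrains members of $\mathcal A$ that do not exist yet. The only thing known about these is that they are almost disjoint from $\mathcal A_\alpha$. This suggests two requirements: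
\begin{itemize}
\item[(I)] no member of $\mathcal A_\alpha$ is thick;
\item[(II)] every thick set in $V[G]$ is hit by a member of $\mathcal A_\alpha$.
\end{itemize}
If both hold, then no member of $\mathcal A$ is thick: those in $\mathcal A_\alpha$ by (I), and the others by (II), since no member of $\mathcal A_\alpha$ hits them.

There are three tasks: to obtain (I), to obtain (II) for the thick sets of $V[G_{\alpha+1}]$, and to keep (II) true through the rest of the iteration. The first two pull in opposite directions. For (I), fix an ultrafilter $U$ disjoint from $\mathcal A_\alpha$ and choose the points of $Q_k$ generically from sets in $U$, so that they avoid each given $a\in\mathcal A_\alpha$. But if all points are chosen in this way, so that $a\cap Q_k=\emptyset$ for almost all $k$, then $\bigcup_kQ_k$ is thick and almost disjoint from every $a\in\mathcal A_\alpha$, and (II) fails. So each $a$ must be allowed to meet $Q_k$, in few points, and these points must be able to fall in any subset of $Q_k$ of size $n_k$, however it is selected. The following example shows the mechanism for two-point sets.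

\begin{example}\label{ex:pairs}
Let $\mathcal A$ be MAD and $U$ a nonprincipal ultrafilter. Let $B\in U$, let $B_m\in U$ with $\min B_m>m$ for $m\in B$, and let $X=\{\{m,m'\}:m\in B,\ m'\in B_m\}$; this is the set of leaves of a tree of height two with branching sets in $U$. Suppose that one point of each pair in $X$ is marked. We look for $a\in\mathcal A$ that contains the marked point of many pairs.

For each $m\in B$, either the set of $m'\in B_m$ such that $m'$ is marked in $\{m,m'\}$ is in $U$, or the set of $m'\in B_m$ such that $m$ is marked is in $U$. Shrink $B_m$ to this set, and shrink $B$ to a set in $U$ on which the same alternative holds. If the larger point is always marked, use Lemma~\ref{lem:mad}(b) to find $a\in\mathcal A$ hitting all $B_m$, and let $X'=\{\{m,m'\}:m\in B,\ m'\in B_m\cap a\}$. If the smaller point is always marked, find $a$ hitting $B$ and let $X'=\{\{m,m'\}:m\in B\cap a,\ m'\in B_m\}$. In both cases $a$ contains the marked point of every pair in $X'$.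

The price is that one level of the tree now has branching sets that are merely infinite; call it \emph{weak}. The other level still has branching sets in $U$. So for any $x\notin U$, including $x=a$, we can remove $x$ from the branching sets of that level and be left with pairs that contain at most one point of $x$.

The argument fails if the marked point sits on a weak level. Take distinct $a_m\in\mathcal A$, let $X=\{\{m,m'\}:m\in\omega,\ m'\in a_m,\ m'>m\}$, and mark the larger point. For any $a\in\mathcal A$ there is at most one $m$ such that $a$ contains infinitely many $m'\in a_m$. So the pairs whose marked point is in $a$ contain no infinitely branching tree of height two.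
\end{example}

The example dictates the bookkeeping. For sets $Q$ of size $n^2$ we use trees of height $n^2$ with a small set $F$ of weak levels. A set $x\notin U$ can be confined to the weak levels, so it gets at most $|F|$ points of $Q$; this gives (I) if $|F|<n$. A marked subset of $Q$ of size $n$ then has a point on a level outside $F$, and weakening that level puts the point into some $a\in\mathcal A$; this gives (II). Finally, the notion of ``few weak levels'' has to survive the weakening of one more level, which is why we require $|F|\le n/j$ for arbitrarily large $j$ instead of a fixed bound. The size $n^2$ serves only to make $|Q|/n$ tend to infinity, so that $\mathcal I_{\bar Q}$ is proper.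

\section{Trees with few weak levels}\label{sec:J}

Fix a nonprincipal ultrafilter $U$ on $\omega$. Finite subsets of $\omega$ are identified with increasing sequences: $s(i)$ is the $i$-th element of $s$, counting from $0$; $s{\restriction}i$ is the set of the first $i$ elements; and $s^\frown m=s\cup\{m\}$ is used only for $m>\max s$. Let $E_n=[\omega]^{n^2}$ for $n\ge1$, let $E=\bigcup_{n\ge1}E_n$, and let $n(Q)=n$ for $Q\in E_n$. The set $E$ is countable.

\begin{definition}
Let $M\ge1$ and $F\subseteq M$. An \emph{$F$-tree of height $M$} is a nonempty $T\subseteq[\omega]^{\le M}$, closed under initial segments, such that for every $s\in T$ with $|s|=i<M$ the set $\operatorname{succ}_T(s)=\{m:s^\frown m\in T\}$ is in $U$ if $i\notin F$ and is infinite if $i\in F$. The \emph{leaves} of $T$ are its elements of size $M$. A set $X\subseteq[\omega]^M$ is \emph{$F$-large} if it contains all leaves of some $F$-tree of height $M$.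
\end{definition}

Every node of an $F$-tree extends to a leaf. We often \emph{restrict} an $F$-tree $T$ at a level $i<M$: given sets $Y_s\subseteq\operatorname{succ}_T(s)$ for the nodes $s\in T$ of length $i$, keep the nodes $t\in T$ with $|t|\le i$ or $t(i)\in Y_{t\restriction i}$. If all $Y_s$ are infinite, the result is an $(F\cup\{i\})$-tree. If $i\notin F$ and all $Y_s$ are in $U$, the result is an $F$-tree.

\begin{lemma}\label{lem:color}
Let $T$ be an $F$-tree of height $M$, let $i\le M$, and color the nodes of length $i$ with finitely many colors. There is an $F$-tree $T'\subseteq T$ of height $M$ whose nodes of length $i$ all have the same color, with $\operatorname{succ}_{T'}(s)=\operatorname{succ}_T(s)$ for all $s\in T'$ with $i\le|s|<M$.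
\end{lemma}

\begin{proof}
Extend the coloring downward. If $|s|=l<i$ and the nodes of length $l+1$ are colored, then $\operatorname{succ}_T(s)$ is partitioned into finitely many pieces according to the color of $s^\frown m$. One piece is in $U$ if $l\notin F$, and one piece is infinite if $l\in F$; give $s$ the color of such a piece. Let $T'$ consist of the $t\in T$ such that $t{\restriction}l$ has the color of the root $\emptyset$ for all $l\le\min(i,|t|)$. For $s\in T'$ with $|s|<i$, the set $\operatorname{succ}_{T'}(s)$ is the piece that gave $s$ its color.
\end{proof}

\begin{definition}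
A set $X\subseteq E$ is \emph{positive} if for every $j\ge1$ there are $n\ge j$ and $F\subseteq n^2$ with $|F|\le n/j$ such that $X\cap E_n$ is $F$-large. Let $\mathcal J^+$ be the family of positive sets, $\mathcal J=\mathcal P(E)\setminus\mathcal J^+$, and $\mathcal J^*=\{E\setminus X:X\in\mathcal J\}$. All three depend on $U$.
\end{definition}

The next lemma says that one more weak level costs nothing.

\begin{lemma}\label{lem:onemore}
Suppose that for infinitely many $j\ge1$ there are $n\ge j$ and $F\subseteq n^2$ with $|F|\le n/j+1$ such that $X\cap E_n$ is $F$-large. Then $X$ is positive.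
\end{lemma}

\begin{proof}
Given $j_0\ge1$, take such a $j\ge2j_0$ with witnesses $n,F$. Then $n\ge j_0$, and $n\ge j$ gives $|F|\le n/j+1\le2n/j\le n/j_0$.
\end{proof}

\begin{lemma}\label{lem:ideal}
\begin{itemize}
\item[(a)] $\mathcal J$ is a proper ideal on $E$, and it contains the sets $\{Q:n(Q)<N\}$ and $\{Q:\min Q<N\}$ for all $N$.
\item[(b)] If $x\subseteq\omega$ and $x\notin U$, then $\{Q:|Q\cap x|\ge n(Q)\}\in\mathcal J$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The full tree $[\omega]^{\le n^2}$ is an $\emptyset$-tree, since cofinite sets are in $U$; so $E$ is positive. Supersets of positive sets are positive. Suppose $X\cup Y$ is positive, with witnesses $n_j,F_j$ for $j\ge1$. Color the leaves of the witnessing tree by whether they lie in $X$. By Lemma~\ref{lem:color}, for each $j$ one of $X\cap E_{n_j}$, $Y\cap E_{n_j}$ is $F_j$-large. One of $X$, $Y$ serves infinitely many $j$ and is positive by Lemma~\ref{lem:onemore}. So $\mathcal J$ is closed under finite unions.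

A positive set meets $E_n$ for arbitrarily large $n$, because trees have leaves; so $\{Q:n(Q)<N\}\in\mathcal J$. This also puts all finite subsets of $E$ in $\mathcal J$. The root of an $F$-tree has infinitely many successors, so every $F$-tree has a leaf $Q$ with $\min Q\ge N$; hence $\{Q:\min Q<N\}\in\mathcal J$.

(b) Otherwise, the case $j=2$ gives $n$, $F\subseteq n^2$ with $|F|\le n/2$, and an $F$-tree $T$ of height $n^2$ all of whose leaves satisfy $|Q\cap x|\ge n$. Restrict $T$ at each level $i\notin F$ to the sets $\operatorname{succ}(s)\setminus x$, which are in $U$. A leaf $Q$ of the resulting tree has $Q(i)\notin x$ for $i\notin F$, so $|Q\cap x|\le|F|<n$, a contradiction.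
\end{proof}

In particular $\mathcal J^*$ is a filter, its members are positive and infinite, and every positive set meets every member of $\mathcal J^*$. We now come to the general form of Example~\ref{ex:pairs}.

\begin{lemma}\label{lem:marks}
Let $X\in\mathcal J^+$, and for $Q\in X$ let $t_Q\subseteq Q$ with $|t_Q|\ge n(Q)$. There is a countable $\mathcal B\subseteq U$ such that whenever $a\subseteq\omega$ hits every $B\in\mathcal B$ and $N\in\omega$, we have $\{Q\in X:t_Q\cap a\not\subseteq N\}\in\mathcal J^+$.
\end{lemma}

\begin{proof}
For $j\ge2$ fix $n_j\ge j$, $F_j\subseteq n_j^2$ with $|F_j|\le n_j/j<n_j$, and an $F_j$-tree $T_j$ with leaves in $X\cap E_{n_j}$. For each leaf $Q$ we have $|t_Q|\ge n_j>|F_j|$, so there is $i\notin F_j$ with $Q(i)\in t_Q$. Color $Q$ by the least such $i$. By Lemma~\ref{lem:color} we may shrink $T_j$ so that one level $i_j\notin F_j$ works for all leaves. Let $\mathcal B$ consist of the sets $\operatorname{succ}_{T_j}(s)$ for $j\ge2$, $s\in T_j$, $|s|=i_j$; there are countably many, and they are in $U$ because $i_j\notin F_j$. If $a$ hits all of them, restrict $T_j$ at level $i_j$ to the infinite sets $(a\cap\operatorname{succ}_{T_j}(s))\setminus N$.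 The result is an $(F_j\cup\{i_j\})$-tree whose leaves satisfy $Q(i_j)\in t_Q\cap a$ and $Q(i_j)\ge N$. Lemma~\ref{lem:onemore} applies.
\end{proof}

The last lemma of this section serves the third task, preservation. There a function $f$ will assign to $Q$ a candidate element of a new infinite set, and we need $f(Q)\in h$ for positively many $Q$, for every $h$ that passes a countable test. Two examples of functions with fibers in $\mathcal J$ show what can happen: $f(Q)=n(Q)$ is constant on the leaves of each tree and varies only from tree to tree, while $f(Q)=\min Q$ takes infinitely many values on each tree and is decided at level $0$. After shrinking, every $f$ behaves like one of these two, with some level in place of level $0$; in the second case we weaken that level.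

\begin{lemma}\label{lem:fibers}
Let $X\in\mathcal J^+$ and $f:X\to\omega$ with $f^{-1}(d)\in\mathcal J$ for all $d\in\omega$. There is a countable $\mathcal Y\subseteq[\omega]^\omega$ such that whenever $h\subseteq\omega$ hits every $y\in\mathcal Y$, we have $f^{-1}[h]\in\mathcal J^+$.
\end{lemma}

\begin{proof}
For $j\ge1$ the set $X_j=\{Q\in X:f(Q)\ge j\}$ is positive, since it differs from $X$ by finitely many fibers. Fix $n_j\ge j$, $F_j\subseteq n_j^2$ with $|F_j|\le n_j/j$, and an $F_j$-tree $T_j$ with leaves in $X_j\cap E_{n_j}$.

\emph{Claim.} $T_j$ can be shrunk to an $F_j$-tree such that either $f$ is constant on its leaves, or there is a level $i_j<n_j^2$ with the following property: $f$ is constant, with value $f^*(t)$, on the leaves above each node $t$ of length $i_j+1$, and for every node $s$ of length $i_j$ the set $y_s=\{f^*(s^\frown m):m\in\operatorname{succ}_{T_j}(s)\}$ is infinite.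

We go down the levels, starting with $i=n_j^2-1$. Suppose that $f$ is constant, with value $f^*(t)$, on the leaves above each node $t$ of length $i+1$; at the start these nodes are the leaves themselves. Let $|s|=i$ and consider the map $m\mapsto f^*(s^\frown m)$ on $\operatorname{succ}_{T_j}(s)$. Call $s$ \emph{concentrated} if some fiber of this map is in $U$ (when $i\notin F_j$) or infinite (when $i\in F_j$). If the range of the map is finite, then finitely many fibers cover $\operatorname{succ}_{T_j}(s)$ and $s$ is concentrated; so at a node that is not concentrated the range is infinite. By Lemma~\ref{lem:color}, shrink $T_j$ so that all or none of the nodes of length $i$ are concentrated; this leaves their successor sets, and everything above them, unchanged. If none are, stop with $i_j=i$. If all are, restrict $T_j$ at level $i$ to such fibers. The result is an $F_j$-tree in which $f$ is constant on the leaves above each node of length $i$. If $i=0$, then $f$ is constant on all leaves; otherwise continue with $i-1$. This proves the Claim.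

Suppose first that for all $j$ in an infinite set $J$ the function $f$ is constant on the leaves of $T_j$, with value $d_j$. Then $d_j\ge j$, so $y=\{d_j:j\in J\}$ is infinite; let $\mathcal Y=\{y\}$. If $h$ hits $y$, then $d_j\in h$ for infinitely many $j\in J$, and for these $j$ all leaves of $T_j$ are in $f^{-1}[h]$. Lemma~\ref{lem:onemore} applies.

Otherwise $i_j$ is defined for almost all $j$. Let $\mathcal Y$ consist of the sets $y_s$ for these $j$ and $s\in T_j$ with $|s|=i_j$. If $h$ hits all of them, then each set $\{m\in\operatorname{succ}_{T_j}(s):f^*(s^\frown m)\in h\}$ is infinite. Restricting $T_j$ at level $i_j$ to these sets gives an $(F_j\cup\{i_j\})$-tree with leaves in $f^{-1}[h]$, and Lemma~\ref{lem:onemore} applies again.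
\end{proof}

\section{The forcing $\mathbb L_U$}\label{sec:L}

We add $\bar Q$ by a Laver-type forcing whose conditions branch into sets of the filter $\mathcal J^*$. These trees should not be confused with those of Section~\ref{sec:J}: their nodes $\sigma,\tau\in E^{<\omega}$ are finite sequences of elements of $E$, and they have infinite height.

\begin{definition}
$\mathbb L_U$ is the set of trees $p\subseteq E^{<\omega}$ with a node $\operatorname{st}(p)\in p$, the \emph{stem}, such that all nodes of $p$ are comparable with $\operatorname{st}(p)$ and $\operatorname{succ}_p(\sigma)=\{Q:\sigma^\frown Q\in p\}\in\mathcal J^*$ for all $\sigma\in p$ with $\sigma\supseteq\operatorname{st}(p)$. The order is inclusion. For $\operatorname{st}(p)\subseteq\tau\in p$ let $p_\tau$ be the set of nodes of $p$ comparable with $\tau$; it is an extension of $p$ with stem $\tau$.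
\end{definition}

Since members of $\mathcal J^*$ are infinite, the stem is the first branching node, and if $q\le p$, then $\operatorname{st}(p)\subseteq\operatorname{st}(q)\in p$. For generic $G$ let $\bar Q=\langle Q_k:k<\omega\rangle$ be the union of the stems of the conditions in $G$, and let $n_k=n(Q_k)$. The sequence is infinite because conditions with long stems are dense, and it is a branch through every $p\in G$: if $q\in G$, a common extension $r$ has $\operatorname{st}(q)\subseteq\operatorname{st}(r)\in p$. In the extension, ``thick'' refers to this sequence.

\begin{lemma}\label{lem:basic}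
$\mathbb L_U$ is $\sigma$-centered. It forces that $n_k\to\infty$, that $\min Q_k>f(k)$ for almost all $k$ whenever $f\in\omega^\omega$ is in the ground model (so $\min Q_k\to\infty$), and that no ground model set $x\subseteq\omega$ with $x\notin U$ is thick.
\end{lemma}

\begin{proof}
The intersection of finitely many conditions with the same stem is a condition with that stem, because $\mathcal J^*$ is a filter; and there are countably many stems. Let $\langle X_k:k<\omega\rangle$ be a ground model sequence in $\mathcal J^*$. Given $p$, the nodes $\tau\in p$ with $\tau(k)\in X_k$ for all $k$ with $|\operatorname{st}(p)|\le k<|\tau|$ form an extension of $p$ that forces $Q_k\in X_k$ for all $k\ge|\operatorname{st}(p)|$. So $Q_k\in X_k$ for almost all $k$ in the extension. Apply this with $X_k=\{Q:n(Q)\ge k\}$, with $X_k=\{Q:\min Q>f(k)\}$, and with $X_k=\{Q:|Q\cap x|<n(Q)\}$; these sets are in $\mathcal J^*$ by Lemma~\ref{lem:ideal}.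
\end{proof}

This settles requirement (I). To analyze names we need a substitute for deciding statements without lengthening the stem.

\begin{definition}
A node $\tau\in E^{<\omega}$ \emph{favors} a statement $\theta$ of the forcing language if no condition with stem $\tau$ forces $\neg\theta$.
\end{definition}

A node can favor both a statement and its negation: the sets $\{Q:n(Q)\text{ is even}\}$ and $\{Q:n(Q)\text{ is odd}\}$ are both positive, so every $\tau$ favors both parities of $n_{|\tau|}$. This does no harm, since favoring will only be played against conditions that force the opposite. We use two rules.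
\begin{itemize}
\item[(R1)] If some condition with stem $\tau$ forces $\theta$, then $\tau$ favors $\theta$, because conditions with the same stem are compatible.
\item[(R2)] If $\{Q:\tau^\frown Q\text{ favors }\theta\}\in\mathcal J^+$, then $\tau$ favors $\theta$. Indeed, if $p$ had stem $\tau$ and forced $\neg\theta$, then $\operatorname{succ}_p(\tau)$ would contain some $Q$ from this positive set, and $p_{\tau^\frown Q}$ would be a condition with stem $\tau^\frown Q$ forcing $\neg\theta$.
\end{itemize}

In both applications below, $R$ is the set of nodes that favor some piece of information about a name, and we locate a node at which this information is not yet available but becomes available at positively many successors. For $R\subseteq E^{<\omega}$, call $\tau$ an \emph{$R$-boundary node} if $\tau\notin R$ and $\{Q:\tau^\frown Q\in R\}\in\mathcal J^+$.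

\begin{lemma}\label{lem:boundary}
Let $R\subseteq E^{<\omega}$ be such that every condition has an extension whose stem is in $R$. If $p\in\mathbb L_U$ and $\operatorname{st}(p)\notin R$, then $p$ contains an $R$-boundary node $\tau\supseteq\operatorname{st}(p)$.
\end{lemma}

\begin{proof}
Suppose not, and let $\sigma=\operatorname{st}(p)$. Let $q$ be the set of $\tau\in p$ such that $\tau{\restriction}l\notin R$ for all $l$ with $|\sigma|\le l\le|\tau|$. Then $\sigma\in q$. If $\sigma\subseteq\tau\in q$, then $\tau\notin R$ and $\tau$ is not a boundary node, so $\operatorname{succ}_q(\tau)=\operatorname{succ}_p(\tau)\setminus\{Q:\tau^\frown Q\in R\}\in\mathcal J^*$. Thus $q$ is a condition with stem $\sigma$. The stem of any extension of $q$ is a node of $q$ extending $\sigma$, so it is not in $R$, a contradiction.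
\end{proof}

We now obtain requirement (II) for one step, in a form that handles countably many thick sets at once. The stronger form is what the iteration can preserve.

\begin{proposition}\label{prop:seal}
Let $\mathcal A$ be a MAD family and $U$ a nonprincipal ultrafilter. Then $\mathbb L_U$ forces: for every sequence $\langle x_r:r<\omega\rangle$ of thick sets, some $a\in\mathcal A$ hits all $x_r$.
\end{proposition}

\begin{proof}
We prove the following for every name $\dot x$ that is forced to be a thick set: there is a countable $\mathcal B(\dot x)\subseteq U$ such that $\Vdash|a\cap\dot x|=\omega$ for every ground model set $a$ hitting all $B\in\mathcal B(\dot x)$. This suffices. A sequence of thick sets in the extension is given by a ground model sequence of names $\dot x_r$, and since $\omega$ is thick we may assume by (F3) that each $\dot x_r$ is forced to be thick. By Lemma~\ref{lem:mad}(b) some $a\in\mathcal A$ hits every member of $\bigcup_r\mathcal B(\dot x_r)$.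

Fix $\dot x$. For $k<\omega$ let $R_k$ be the set of $\sigma\in E^{<\omega}$ for which there are $i$ with $k\le i<|\sigma|$ and $t\subseteq\sigma(i)$ with $|t|\ge n(\sigma(i))$ such that $\sigma$ favors ``$t\subseteq\dot x$''. Every condition has an extension with stem in $R_k$. To see this, extend the condition to decide some $i\ge k$ with $|\dot x\cap Q_i|\ge n_i$, then to have a stem of length greater than $i$, so that $Q_i$ is decided, and then to decide the finite set $\dot x\cap Q_i$ as some $t$. If $\sigma$ is the stem of the result, then $t\subseteq\sigma(i)$, $|t|\ge n(\sigma(i))$, and $\sigma$ favors ``$t\subseteq\dot x$'' by (R1).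

Let $\tau$ be an $R_k$-boundary node and $X=\{Q:\tau^\frown Q\in R_k\}\in\mathcal J^+$. For $Q\in X$ fix witnesses $i_Q\le|\tau|$ and $t_Q$ for $\tau^\frown Q\in R_k$. There are only finitely many pairs $(i,t)$ with $k\le i<|\tau|$ and $t\subseteq\tau(i)$. If such a pair were equal to $(i_Q,t_Q)$ for positively many $Q$, then $\tau$ would favor ``$t\subseteq\dot x$'' by (R2), and $(i,t)$ would witness $\tau\in R_k$. Hence $\{Q\in X:i_Q<|\tau|\}\in\mathcal J$, and $X_{\tau,k}=\{Q\in X:i_Q=|\tau|\}$ is positive. For $Q\in X_{\tau,k}$ we have $t_Q\subseteq Q$ and $|t_Q|\ge n(Q)$. Let $\mathcal B_{\tau,k}$ be given by Lemma~\ref{lem:marks} for $X_{\tau,k}$ and these $t_Q$, and let $\mathcal B(\dot x)$ be the union of the countably many families $\mathcal B_{\tau,k}$.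

Let $a$ hit all members of $\mathcal B(\dot x)$, and suppose toward a contradiction that $p\Vdash a\cap\dot x\subseteq N$. Let $k=|\operatorname{st}(p)|$. Then $\operatorname{st}(p)\notin R_k$, as there is no $i$ with $k\le i<k$. By Lemma~\ref{lem:boundary} there is an $R_k$-boundary node $\tau\in p$ extending $\operatorname{st}(p)$. The positive set $\{Q\in X_{\tau,k}:t_Q\cap a\not\subseteq N\}$ meets $\operatorname{succ}_p(\tau)$; take $Q$ in the intersection and $m\in t_Q\cap a$ with $m\ge N$. Then $p_{\tau^\frown Q}$ forces $m\notin\dot x$, although $\tau^\frown Q$ favors ``$t_Q\subseteq\dot x$''. This is a contradiction.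
\end{proof}

\section{Preserving $\omega$-hitting families}\label{sec:iter}

A family $\mathcal H$ of subsets of a countable set $W$ is \emph{$\omega$-hitting} if for any countably many infinite subsets of $W$ some $h\in\mathcal H$ hits all of them. A MAD family is never $\omega$-hitting, since no member hits two distinct members. But Proposition~\ref{prop:seal} says that a MAD family becomes $\omega$-hitting when it is tested only against thick sets, and in Section~\ref{sec:model} we turn this into an $\omega$-hitting family in the literal sense. The following property of a forcing preserves such families and passes through FS iterations.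

\begin{definition}
A forcing $\mathbb P$ \emph{strongly preserves $\omega$-hitting} if for every $\mathbb P$-name $\dot y$ with $\Vdash\dot y\in[\omega]^\omega$ there is a countable $\mathcal Y\subseteq[\omega]^\omega$ in the ground model such that $\Vdash|h\cap\dot y|=\omega$ for every ground model $h\subseteq\omega$ that hits all $y\in\mathcal Y$.
\end{definition}

The family $\mathcal Y$ is a countable ground model shadow of the new set. The property fails for any forcing that adds an infinite set $y$ split by no ground model set: for a countable $\mathcal Y$, a recursion picks disjoint ground model sets $h,h'$ that both hit all members of $\mathcal Y$, and if $h$ hits $y$, then $y\subseteq^*h$ and $h'$ does not. This happens if one adds a set almost contained in every member of an ultrafilter, as Laver-type forcing with branching sets in $U$ does. So weak levels are needed for the third task as well.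

\begin{proposition}\label{prop:Lpres}
For every nonprincipal ultrafilter $U$, the forcing $\mathbb L_U$ strongly preserves $\omega$-hitting.
\end{proposition}

\begin{proof}
Let $\Vdash\dot y\in[\omega]^\omega$. For $\sigma\in E^{<\omega}$ let $y_\sigma=\{d:\sigma\text{ favors ``}d\in\dot y\text{''}\}$, and for $k<\omega$ let $R_k=\{\sigma:y_\sigma\not\subseteq k\}$. Every condition has an extension forcing $d\in\dot y$ for some $d\ge k$, and its stem is in $R_k$ by (R1). So Lemma~\ref{lem:boundary} applies to $R_k$.

Let $\tau$ be an $R_k$-boundary node and $X=\{Q:\tau^\frown Q\in R_k\}\in\mathcal J^+$. For $Q\in X$ choose $f_{\tau,k}(Q)\ge k$ in $y_{\tau^\frown Q}$. If some fiber $f_{\tau,k}^{-1}(d)$ were positive, then $d\ge k$ and $d\in y_\tau$ by (R2), contrary to $\tau\notin R_k$. So Lemma~\ref{lem:fibers} gives a countable family $\mathcal Y_{\tau,k}$ for $f_{\tau,k}$. Let $\mathcal Y$ be the union of all $\mathcal Y_{\tau,k}$ together with all those $y_\sigma$ that are infinite.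

Let $h$ hit all members of $\mathcal Y$, and suppose toward a contradiction that $p\Vdash h\cap\dot y\subseteq N$. Let $\sigma=\operatorname{st}(p)$. If $y_\sigma$ is infinite, there is $d\in h\cap y_\sigma$ with $d\ge N$; then $p$ forces $d\notin\dot y$, although its stem favors ``$d\in\dot y$''. If $y_\sigma$ is finite, pick $k\ge N$ with $y_\sigma\subseteq k$, so that $\sigma\notin R_k$, and let $\tau\in p$ be an $R_k$-boundary node extending $\sigma$. The positive set $f_{\tau,k}^{-1}[h]$ contains some $Q\in\operatorname{succ}_p(\tau)$. Then $d=f_{\tau,k}(Q)$ is in $h$ and $d\ge k\ge N$, so $p_{\tau^\frown Q}$ forces $d\notin\dot y$, although $\tau^\frown Q$ favors ``$d\in\dot y$''. Both cases are contradictory.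
\end{proof}

In an iteration, successor steps are handled by taking shadows of shadows; this is where it matters that a countable union of countable families is countable. The difficulty is at limits of cofinality $\omega$, where a name $\dot y$ belongs to no earlier stage. There we approximate $\dot y$ at each earlier stage by a set of numbers that this stage cannot exclude from $\dot y$, and finite supports ensure that a condition forcing a counterexample lives at one of these stages.

\begin{proposition}\label{prop:iter}
Let $\langle P_\gamma,\dot{\mathbb Q}_\gamma:\gamma<\delta\rangle$ be an FS iteration with limit $P_\delta$ whose iterands are forced to be ccc and to strongly preserve $\omega$-hitting, and let $\varepsilon\le\delta$. For every $P_\delta$-name $\dot y$ with $\Vdash\dot y\in[\omega]^\omega$ there are $P_\varepsilon$-names $\dot y_l$ $(l<\omega)$ for infinite subsets of $\omega$ such that $P_\delta$ forces: every $h\subseteq\omega$ in $V[\dot G_\varepsilon]$ that hits all $\dot y_l$ hits $\dot y$.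
\end{proposition}

\begin{proof}
Fix $\varepsilon$ and argue by induction on $\delta\ge\varepsilon$. For $\delta=\varepsilon$ take $\dot y_l=\dot y$.

\emph{Successor $\delta=\gamma+1$ with $\gamma\ge\varepsilon$.} In $V[G_\gamma]$, view $\dot y$ as a name for the iterand and take a countable family as in the definition of strong preservation; adding $\omega$ to it, we may assume it is nonempty. By (F3) there are $P_\gamma$-names $\dot z_m$ $(m<\omega)$ forced to enumerate such a family. The inductive hypothesis gives $P_\varepsilon$-names $\dot z_{m,l}$ $(l<\omega)$ for each $\dot z_m$. If $h\in V[G_\varepsilon]$ hits all $z_{m,l}$, then $h$ hits all $z_m$, and as $h\in V[G_\gamma]$, it hits $y$.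

\emph{Limit $\delta>\varepsilon$ with $\operatorname{cf}\delta>\omega$.} By (F1) and (F2), $\dot y$ is determined by countably many conditions, all of which lie in $P_\gamma$ for some $\gamma$ with $\varepsilon\le\gamma<\delta$. So $\dot y$ is equivalent to a $P_\gamma$-name, and the inductive hypothesis applies.

\emph{Limit $\delta>\varepsilon$ with $\operatorname{cf}\delta=\omega$.} Let $\varepsilon\le\delta_0<\delta_1<\cdots$ be cofinal in $\delta$. For each $i$ the set of $q\in P_\delta$ that force $d\in\dot y$ for some $d\ge i$ is dense, so by (F4) its set of restrictions to $\delta_n$ is dense in $P_{\delta_n}$. Hence in $V[G_{\delta_n}]$ we can choose, for all $i<\omega$, a condition $q_i\in P_\delta$ with $q_i{\restriction}\delta_n\in G_{\delta_n}$ and a number $d_i\ge i$ with $q_i\Vdash d_i\in\dot y$. Let $\dot y^n$ be a $P_{\delta_n}$-name for an infinite set $\{d_i:i<\omega\}$ obtained in this way, and let $\dot y^n_l$ $(l<\omega)$ be the $P_\varepsilon$-names that the inductive hypothesis gives for $\dot y^n$. We claim that the names $\dot y^n_l$ $(n,l<\omega)$ are as required.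

Otherwise there are $p\in P_\delta$, a $P_\varepsilon$-name $\dot h$ and $N\in\omega$ such that $p$ forces that $\dot h$ hits all $\dot y_l^n$ and $\dot h\cap\dot y\subseteq N$. Fix $n$ with $p\in P_{\delta_n}$, and let $G\ni p$ be $P_\delta$-generic. Then $h=\dot h[G_\varepsilon]$ hits $\dot y^n_l[G_\varepsilon]$ for all $l$, so it hits $\dot y^n[G_{\delta_n}]$. Thus there are $d\in h$ with $d\ge N$ and $q\in P_\delta$ with $q{\restriction}\delta_n\in G_{\delta_n}$ and $q\Vdash d\in\dot y$. Take $r_0\in G_\varepsilon$ forcing $d\in\dot h$, and $r\in G_{\delta_n}$ below $p$, $q{\restriction}\delta_n$ and $r_0$. By (F4), $r\cup q{\restriction}[\delta_n,\delta)$ extends $p$, $q$ and $r_0$. It forces $d\in\dot h\cap\dot y\subseteq N$, a contradiction.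
\end{proof}

\section{The model}\label{sec:model}

Assume $V=L$, let $\lambda$ be regular uncountable and $\kappa=\lambda^+$. By GCH, $\lambda^\omega=\lambda$ and $\kappa^\omega=\kappa$. Let $S=\{\alpha<\kappa:\operatorname{cf}\alpha>\omega\}$. This set is stationary: since $\kappa\ge\aleph_2$, the $\omega_1$-th element of any club subset of $\kappa$ has cofinality $\omega_1$. By Jensen's theorem, in $L$ there is a $\diamondsuit_\kappa(S)$-sequence, that is, a sequence $\langle D_\alpha:\alpha\in S\rangle$ with $D_\alpha\subseteq\alpha$ such that $\{\alpha\in S:D\cap\alpha=D_\alpha\}$ is stationary for every $D\subseteq\kappa$.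

\subsection*{Coding}

The diamond sequence guesses subsets of $\kappa$ and must be fixed before the iteration is built. So we arrange that the underlying set of the iteration, and with it the set of nice names for reals, is known in advance.

For $\alpha\le\kappa$ let $P_\alpha$ be the set of functions $p:\kappa\to\lambda$ whose support $\{\beta:p(\beta)\ne0\}$ is a finite subset of $\alpha$. An \emph{$\alpha$-code} is a sequence $\dot y=\langle C_m:m<\omega\rangle$ of countable subsets of $P_\alpha$; for $G\subseteq P_\kappa$ put $\dot y[G]=\{m:C_m\cap G\neq\emptyset\}$. Let $Z_\alpha$ be the set of pairs $(\dot y,p)$ with $\dot y$ an $\alpha$-code and $p\in P_\alpha$. For $\alpha<\kappa$ we have $|P_\alpha|\le\lambda$ and $|Z_\alpha|\le\lambda^\omega=\lambda$, while $|P_\kappa|=\kappa$ and $|Z_\kappa|=\kappa^\omega=\kappa$. If $\operatorname{cf}\alpha>\omega$, then countably many finite subsets of $\alpha$ are bounded in $\alpha$, so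
\begin{equation}\label{eq:cont}
Z_\alpha=\bigcup_{\beta<\alpha}Z_\beta\qquad\text{for }\alpha\in S\cup\{\kappa\}.
\end{equation}
Fix a bijection $e:\kappa\to Z_\kappa$.

\subsection*{The iteration}

We define an FS iteration of length $\kappa$ in which each iterand $\dot{\mathbb Q}_\alpha$ is a name for a $\sigma$-centered preorder on the set $\lambda$ with largest element $0$. In such an iteration, the conditions all of whose coordinates are canonical names for ordinals are dense at every stage. This follows by induction: given a condition $p$ with last nontrivial coordinate $\gamma$, extend $p{\restriction}\gamma$ to a condition $r$ of stage $\gamma$ that decides $p(\gamma)=\xi$, which by induction can be taken of the special form; then $r$ followed by the value $\xi$ at $\gamma$ extends $p$. The special conditions of stage $\alpha$ correspond to the elements of $P_\alpha$. We order $P_\alpha$ accordingly and work with these dense subsets, which have the same generic extensions. By (F1) each $P_\alpha$ is ccc. By (F2) every subset of $\omega$ in $V[G_\alpha]$ is $\dot y[G_\alpha]$ for an $\alpha$-code $\dot y$; in particular $\mathfrak c\le\lambda$ in $V[G_\alpha]$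 for $\alpha<\kappa$. If $\dot y$ is an $\alpha$-code and $G$ is $P_\kappa$-generic, then $\dot y[G]=\dot y[G_\alpha]$ because $G_\alpha=G\cap P_\alpha$.

Suppose the order on $P_\alpha$ is defined, $\alpha<\kappa$, and work in $V[G_\alpha]$. If $\alpha\in S$, let
\[
\mathcal A_\alpha=\{\dot y[G_\alpha]:(\dot y,p)\in e[D_\alpha]\cap Z_\alpha,\ p\in G_\alpha\}.
\]
If $\alpha\in S$ and $\mathcal A_\alpha$ is a MAD family, let $U_\alpha$ be a nonprincipal ultrafilter disjoint from $\mathcal A_\alpha$, by Lemma~\ref{lem:mad}(a). Otherwise let $U_\alpha$ be any nonprincipal ultrafilter. Conditions of $\mathbb L_{U_\alpha}$ are subsets of the countable set $E^{<\omega}$, so $|\mathbb L_{U_\alpha}|\le\mathfrak c\le\lambda$, and there is a surjection $\pi:\lambda\to\mathbb L_{U_\alpha}$ with $\pi(0)=E^{<\omega}$. Let $\mathbb Q_\alpha$ be $\lambda$ with $\xi\le\eta$ if and only if $\pi(\xi)\subseteq\pi(\eta)$. Then $\mathbb Q_\alpha$ is $\sigma$-centered and has the same generic extensions as $\mathbb L_{U_\alpha}$, so it strongly preserves $\omega$-hitting by Proposition~\ref{prop:Lpres}. Let $\dot{\mathbb Q}_\alpha$ be a name for it, by (F3).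

Let $G$ be $P_\kappa$-generic. Cardinals are preserved. In $V[G]$ there are at most $\kappa$ subsets of $\omega$, one for each $\kappa$-code. By Lemma~\ref{lem:basic}, stage $\alpha$ adds a function that eventually dominates all functions in $V[G_\alpha]$ and hence is not in $V[G_\alpha]$; these $\kappa$ functions are distinct. So $\mathfrak c=\kappa$ in $V[G]$.

\subsection*{Every MAD family is guessed}

\begin{lemma}\label{lem:reflect}
For every MAD family $\mathcal A\in V[G]$ there is $\alpha\in S$ such that $\mathcal A_\alpha=\mathcal A\cap V[G_\alpha]$ and $\mathcal A_\alpha$ is MAD in $V[G_\alpha]$.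
\end{lemma}

\begin{proof}
By (F3), $\mathcal A$ has a name $\dot{\mathcal A}$ that is forced to be a MAD family. Work in $V$ and let
\[
D=\{\xi<\kappa:e(\xi)=(\dot y,p)\text{ and }p\Vdash\dot y[\dot G]\in\dot{\mathcal A}\}.
\]
For $\beta<\kappa$ choose $\varphi(\beta)<\kappa$ so large that:
\begin{itemize}
\item[(1)] $e(\beta)\in Z_{\varphi(\beta)}$ and $Z_\beta\subseteq e[\varphi(\beta)]$;
\item[(2)] for every $\beta$-code $\dot y$, some maximal antichain of $P_\kappa$ consisting of conditions that decide ``$\dot y[\dot G]\in\dot{\mathcal A}$'' is contained in $P_{\varphi(\beta)}$;
\item[(3)] for every $\beta$-code $\dot x$ there is a $\varphi(\beta)$-code $\dot a$ such that it is forced that if $\dot x[\dot G]$ is infinite, then $\dot a[\dot G]\in\dot{\mathcal A}$ and $\dot a[\dot G]$ hits $\dot x[\dot G]$;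
\item[(4)] there are $\varphi(\beta)$-codes $\dot a_i$ $(i<\omega)$ forced to evaluate to distinct members of $\dot{\mathcal A}$.
\end{itemize}
This is possible. The antichains in (2) are countable by ccc. Names as in (3) and (4) exist by (F3), since $\dot{\mathcal A}$ is forced to be maximal and infinite, and they can be replaced by $\kappa$-codes by (F2). By \eqref{eq:cont} each of these countable objects lies below some ordinal less than $\kappa$. Finally $|Z_\beta|\le\lambda$, so there are at most $\lambda$ requirements, and $\kappa=\lambda^+$ is regular.

The nonzero ordinals $\alpha<\kappa$ with $\varphi[\alpha]\subseteq\alpha$ form a club. Choose such an $\alpha$ in $S$ with $D\cap\alpha=D_\alpha$. By (1), $e[\alpha]=\bigcup_{\beta<\alpha}Z_\beta$, and this equals $Z_\alpha$ by \eqref{eq:cont}. Again by \eqref{eq:cont}, every subset of $\omega$ in $V[G_\alpha]$ is given by a $\beta$-code for some $\beta<\alpha$.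

If $(\dot y,p)\in e[D_\alpha]\cap Z_\alpha$ and $p\in G_\alpha$, then $p\Vdash\dot y[\dot G]\in\dot{\mathcal A}$ because $D_\alpha\subseteq D$, so $\dot y[G_\alpha]=\dot y[G]\in\mathcal A\cap V[G_\alpha]$. Conversely, let $y\in\mathcal A\cap V[G_\alpha]$ and let $\dot y$ be a $\beta$-code with $\beta<\alpha$ and $y=\dot y[G_\alpha]=\dot y[G]$. The antichain in (2) meets $G$ in some $p\in P_\alpha$, and $p$ forces $\dot y[\dot G]\in\dot{\mathcal A}$ since it decides this statement and the statement is true in $V[G]$. Now $(\dot y,p)\in Z_\alpha=e[\alpha]$, so $(\dot y,p)=e(\xi)$ with $\xi\in D\cap\alpha=D_\alpha$, and $y\in\mathcal A_\alpha$. Thus $\mathcal A_\alpha=\mathcal A\cap V[G_\alpha]$.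

The family $\mathcal A_\alpha$ is a.d., and it is infinite by (4). If $x\in V[G_\alpha]$ is an infinite subset of $\omega$, given by a $\beta$-code $\dot x$ with $\beta<\alpha$, then the code $\dot a$ of (3) yields $\dot a[G]=\dot a[G_\alpha]\in\mathcal A\cap V[G_\alpha]$ hitting $x$.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:A}}

Let $\mathcal A\in V[G]$ be MAD and let $\alpha$ be as in Lemma~\ref{lem:reflect}. Then $U_\alpha\cap\mathcal A_\alpha=\emptyset$. Let $\bar Q=\langle Q_k:k<\omega\rangle$ be the sequence added by $\mathbb L_{U_\alpha}$ over $V[G_\alpha]$, and $n_k=n(Q_k)$. By Lemma~\ref{lem:basic}, $n_k\to\infty$, $\min Q_k\to\infty$, and requirement (I) of Section~\ref{sec:plan} holds. It remains to prove (II).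

To apply Proposition~\ref{prop:iter} we convert thick sets into arbitrary infinite subsets of a countable set. In $V[G_{\alpha+1}]$ let
\[
W=\{(k,t):k<\omega,\ t\subseteq Q_k,\ |t|\ge n_k\},\qquad\tilde a=\{(k,t)\in W:t\cap a\neq\emptyset\}\quad(a\in\mathcal A_\alpha).
\]
Each $k$ is the first coordinate of finitely many elements of $W$ and of at least one, so $W$ is countably infinite.

\emph{Step 1: in $V[G_{\alpha+1}]$ the family $\{\tilde a:a\in\mathcal A_\alpha\}$ is $\omega$-hitting on $W$.} Let $w_r\subseteq W$ $(r<\omega)$ be infinite and put $x_r=\bigcup\{t:\exists k\ (k,t)\in w_r\}$. Infinitely many $k$ occur in $w_r$, and for each of them $|x_r\cap Q_k|\ge n_k$; so $x_r$ is thick. By Proposition~\ref{prop:seal}, applied in $V[G_\alpha]$, some $a\in\mathcal A_\alpha$ hits all $x_r$. The infinite set $a\cap x_r$ is covered by the finite sets $t$ with $(k,t)\in w_r\cap\tilde a$, so $w_r\cap\tilde a$ is infinite.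

\emph{Step 2: every thick $z\in V[G]$ is hit by some $a\in\mathcal A_\alpha$.} Let $w=\{(k,z\cap Q_k):|z\cap Q_k|\ge n_k\}$, an infinite subset of $W$. Fix a bijection $\psi:W\to\omega$ in $V[G_{\alpha+1}]$. By (F3), the set $\psi[w]$ has a $P_\kappa$-name that is forced to be an infinite subset of $\omega$. Proposition~\ref{prop:iter} with $\delta=\kappa$ and $\varepsilon=\alpha+1$ gives a sequence $\langle y_l:l<\omega\rangle\in V[G_{\alpha+1}]$ of infinite subsets of $\omega$ such that every $h\in V[G_{\alpha+1}]$ hitting all $y_l$ hits $\psi[w]$. By Step~1 there is $a\in\mathcal A_\alpha$ such that $\tilde a$ hits all $\psi^{-1}[y_l]$. Then $\psi[\tilde a]\in V[G_{\alpha+1}]$ hits all $y_l$, so $\tilde a$ hits $w$. Distinct elements of $w$ have distinct first coordinates, so $a\cap z\cap Q_k\neq\emptyset$ for infinitely many $k$. Since $\min Q_k\to\infty$, the set $a\cap z$ is infinite.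

By (I) and (II), no member of $\mathcal A$ is thick, so every $a\in\mathcal A$ satisfies $|a\cap Q_k|\le n_k$ for almost all $k$. As shown after the statement of the theorem, $\mathcal A\subseteq\mathcal I_{\bar Q}$ and $\mathcal I_{\bar Q}$ is an $F_\sigma$ ideal. So $\mathcal A$ is not a Laflamme family, and Theorem~\ref{thm:A} is proved.

\begin{remark}
The hypothesis $V=L$ enters through $\diamondsuit_\kappa(S)$ and the equations $\lambda^\omega=\lambda$, $\kappa^\omega=\kappa$. The uncountability of $\lambda$ makes $S$ stationary. Stages of uncountable cofinality are needed in Lemma~\ref{lem:reflect}: at such a stage every real has appeared earlier, which is why maximality reflects. For $\kappa=\aleph_1$ there are no such stages, in agreement with Theorem~\ref{thm:B}. In the model, fewer than $\kappa$ functions in $\omega^\omega$ lie in some $V[G_\alpha]$ with $\alpha<\kappa$, by \eqref{eq:cont} and the regularity of $\kappa$, and the next stage dominates them. So $\mathfrak b=\kappa$, and this is how the hypothesis of Theorem~\ref{thm:B} fails there.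
\end{remark}

\section{Independence at $\mathfrak c=\aleph_n$}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:indep}]
If ZFC is consistent, so is $\mathrm{ZFC}+V=L$. Let $2\le n<\omega$. Theorem~\ref{thm:A} with $\lambda=\aleph_{n-1}$ gives an extension of $L$ with the same cardinals in which $\mathfrak c=\aleph_n$ and there is no Laflamme family.

For the other direction, add $\aleph_n$ Cohen reals to $L$: force with the finite partial functions from $\aleph_n\times\omega$ to $\omega$, and let $c_\xi\in\omega^\omega$ $(\xi<\aleph_n)$ be the $\xi$-th column of the generic function. The forcing is ccc and has size $\aleph_n$. The $c_\xi$ are distinct, and there are $\aleph_n^\omega=\aleph_n$ nice names for subsets of $\omega$, so $\mathfrak c=\aleph_n$ in the extension. Let $x_\xi=\{m:c_\xi(m)\text{ is even}\}$.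

Let $f\in\omega^\omega$ and an infinite $H\subseteq\omega$ be given in the extension. By (F2) both lie in the intermediate model $M$ generated by countably many columns. Pick $\xi<\omega_1$ that is not among them; then $c_\xi$ is generic over $M$ for the finite partial functions from $\omega$ to $\omega$. Any such function can be extended, at arbitrarily large $m$, by the value $f(m)+1$, and at arbitrarily large $m\in H$ by an even value or by an odd value. By genericity $c_\xi\not\le^*f$ and $x_\xi$ splits $H$. So $\{c_\xi:\xi<\omega_1\}$ is unbounded and $\{x_\xi:\xi<\omega_1\}$ is splitting. Hence $\mathfrak b=\mathfrak s=\aleph_1$, and Theorem~\ref{thm:B} gives a Laflamme family.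
\end{proof}

\begin{thebibliography}{1}

\bibitem{special}
\emph{Constructing Special Almost Disjoint Families},
\texttt{https://www.winterschool.eu/\allowbreak files/\allowbreak 394-Raghavan\_\allowbreak Constructing\_\allowbreak special\_\allowbreak almost\_\allowbreak disjoint\_\allowbreak families\_\allowbreak I1049244351.pdf}.

\end{thebibliography}
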